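\title{Sharp Sobolev inequalities and the volume of geodesic balls}

\begin{abstract}
Ledoux conjectured that if a complete Riemannian $m$-manifold satisfies the $L^p$ Sobolev inequality with the best constant of $\mathbb R^m$, then its geodesic balls have at least the volume of the Euclidean balls of the same radius. We show that this fails for every $m\ge2$ and every $1<p<m$, even for nonpositive sectional curvature. For each $p_1\in(1,m)$ we construct one counterexample, diffeomorphic to $S^1\times\mathbb R^{m-1}$, that has the Euclidean constant for all $p\in[p_1,m)$. This range is optimal: the Euclidean constant along a sequence $p_k\downarrow1$ does imply the volume bound. For a single $p$, a volume comparison averaged over all radii holds.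
\end{abstract}

\section{Introduction}\label{sec:intro}

All manifolds in this paper are smooth, connected, complete Riemannian manifolds without boundary. Let $M$ be one of dimension $m\ge2$, let $1<p<m$, and put $p^*=\frac{mp}{m-p}$ and $p'=\frac p{p-1}$. The \emph{Euclidean Sobolev inequality} on $M$ is
\begin{equation}\label{eq:sobolev}
\Big(\int_M|u|^{p^*}\,d\mathrm{vol}\Big)^{1/p^*}\le C\Big(\int_M|\nabla u|^p\,d\mathrm{vol}\Big)^{1/p}\qquad\text{for all }u\in C_c^\infty(M).
\end{equation}
We write $C_M(p)$ for the smallest such $C$ (and $C_M(p)=\infty$ if there is none), and $K(m,p)=C_{\mathbb R^m}(p)$. Geodesic balls of $M$ are denoted by $B_R$ or $B_R(o)$, the Euclidean ball of radius $R$ about $0$ by $\mathbf B_R$, and $\omega_m=\mathrm{vol}(\mathbf B_1)$.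

The exponent $p^*$ makes \eqref{eq:sobolev} scale invariant: multiplying the metric by $\lambda^2$ multiplies both sides by $\lambda^{(m-p)/p}$. So the inequality tests $M$ at all scales with the same constant, and at small scales $M$ looks Euclidean. Indeed, take a chart with $g_{ij}(0)=\delta_{ij}$ and $u\in C_c^\infty(\mathbb R^m)$, apply \eqref{eq:sobolev} to $u(x/\epsilon)$, divide by $\epsilon^{(m-p)/p}$ and let $\epsilon\to0$. The limit is the inequality for $u$ on $\mathbb R^m$ with the same constant. Hence
\begin{equation}\label{eq:lower}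
C_M(p)\ge K(m,p)\qquad\text{for every }M,
\end{equation}
and we call $M$ \emph{sharp at $p$} if equality holds.

At large scales \eqref{eq:sobolev} says that $M$ has room. It is known that it implies $\mathrm{vol}(B_R)\ge\gamma\,\mathrm{vol}(\mathbf B_R)$ for all balls, with $\gamma>0$ depending only on $m$, $p$ and $C_M(p)$. Ledoux proved that a manifold with $\mathrm{Ric}\ge0$ that is sharp at $p$ is isometric to $\mathbb R^m$. It is natural to ask whether, without any curvature assumption, the Euclidean constant in \eqref{eq:sobolev} gives the Euclidean constant $\gamma=1$. This is Conjecture~3.8 of \cite{GDT}.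

\begin{quote}
\textbf{Conjecture} (Ledoux). \emph{Let $M$ be a complete $m$-manifold, $1<p<m$, and $C_M(p)=K(m,p)$. Then $\mathrm{vol}(B_R)\ge\mathrm{vol}(\mathbf B_R)$ for every geodesic ball $B_R\subset M$ of radius $R>0$.}
\end{quote}

The conjecture is false for every pair $(m,p)$.

\begin{theorem}\label{thm:main}
Let $m\ge2$ and $p_1\in(1,m)$. There is a complete $m$-manifold $M$ with sectional curvature $\le0$, diffeomorphic to $S^1\times\mathbb R^{m-1}$, such that $C_M(p)=K(m,p)$ for all $p\in[p_1,m)$, while $\mathrm{vol}(B_R)<\mathrm{vol}(\mathbf B_R)$ for some geodesic ball $B_R\subset M$.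
\end{theorem}

The interval of exponents cannot be enlarged to $(1,m)$.

\begin{theorem}\label{thm:range}
If $M$ is complete and $C_M(p_k)=K(m,p_k)$ for a sequence $p_k\downarrow1$, then $\mathrm{vol}(B_R)\ge\mathrm{vol}(\mathbf B_R)$ for all geodesic balls $B_R\subset M$.
\end{theorem}

For one exponent, the comparison survives after averaging over the radius. The proof of the next theorem is essentially Ledoux's argument.

\begin{theorem}\label{thm:integrated}
Let $M$ be complete, $1<p<m$, $C_M(p)=K(m,p)$, $o\in M$ and $V(r)=\mathrm{vol}(B_r(o))$. Then for all $\lambda>0$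
\[
\int_0^\infty V(r)\,\frac{r^{p'-1}}{(\lambda+r^{p'})^m}\,dr\ \ge\ \int_0^\infty \omega_mr^m\,\frac{r^{p'-1}}{(\lambda+r^{p'})^m}\,dr,
\]
the left side possibly being $+\infty$. In particular $\limsup_{R\to\infty}V(R)/(\omega_mR^m)\ge1$.
\end{theorem}

If $\mathrm{Ric}\ge0$, the Bishop--Gromov theorem makes $V(r)/(\omega_mr^m)$ nonincreasing with limit $1$ at $r=0$, and the last statement then forces $V(r)=\omega_mr^m$ for all $r$. Without such monotonicity the weight in Theorem~\ref{thm:integrated} lets an excess of volume at large radii make up for a deficit at one radius, and Theorem~\ref{thm:main} exploits a compensation of this kind.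

Section~\ref{sec:p1} proves Theorem~\ref{thm:range}; the proof shows why one would believe the conjecture and where the belief breaks down for $p>1$. Section~\ref{sec:schw} gives a short explicit counterexample for $(m,p)=(3,2)$, which is not used later. Section~\ref{sec:idea} explains the general construction on a wrapped disc in dimension two, and Sections \ref{sec:perimeter}--\ref{sec:proof} carry it out. Section~\ref{sec:integrated} proves Theorem~\ref{thm:integrated}.

\medskip\noindent\textbf{Notation.} We write $|E|$ for Riemannian volume and $\mathcal H^{j}$ for Hausdorff measure. A \emph{smooth domain} is a relatively compact open set with smooth boundary that lies locally on one side of its boundary; it may be disconnected or empty. Its perimeter $P(\Omega)$ is $\mathcal H^{m-1}(\partial\Omega)$. The function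
\[
I_m(v)=m\,\omega_m^{1/m}\,v^{(m-1)/m}
\]
is the perimeter of the Euclidean ball of volume $v$; thus $I_2(v)=\sqrt{4\pi v}$.

\section{The limit $p\downarrow1$}\label{sec:p1}

Two elementary facts are used throughout the paper.
\begin{itemize}
\item[(M)] A nondecreasing function $g$ on $[r,R]$ is differentiable almost everywhere, and $g(R)-g(r)\ge\int_r^Rg'$.
\item[(D)] Let $1\le p<m$. If \eqref{eq:sobolev} holds for $u\in C_c^\infty(M)$, it holds for all compactly supported $u\in W^{1,p}$, in particular for compactly supported Lipschitz $u$. Indeed, a partition of unity and mollification in charts give $u_j\in C_c^\infty(M)$ with $u_j\to u$ almost everywhere and $\nabla u_j\to\nabla u$ in $L^p$; apply Fatou's lemma on the left side.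
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
The Aubin--Talenti formula reads
\[
K(m,p)=\pi^{-1/2}m^{-1/p}\Big(\frac{p-1}{m-p}\Big)^{1-1/p}\Big[\frac{\Gamma(1+m/2)\,\Gamma(m)}{\Gamma(m/p)\,\Gamma(1+m-m/p)}\Big]^{1/m}.
\]
As $p\downarrow1$ we have $\frac{p-1}p\log\frac{p-1}{m-p}\to0$, $\Gamma(m/p)\to\Gamma(m)$ and $\Gamma(1+m-m/p)\to1$. Since $\omega_m=\pi^{m/2}/\Gamma(1+m/2)$, this gives $K(m,p)\to1/(m\omega_m^{1/m})$. For fixed $u\in C_c^\infty(M)$, dominated convergence lets us pass to the limit $p_k\downarrow1$ in \eqref{eq:sobolev}: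
\begin{equation}\label{eq:L1}
m\,\omega_m^{1/m}\,\|u\|_{m/(m-1)}\le\|\nabla u\|_1 .
\end{equation}
By (D) this holds for compactly supported Lipschitz $u$.

Fix $o\in M$, let $d$ be the distance to $o$ and $V(r)=|B_r(o)|$. For $r,h>0$ let $u=\min\{1,(r+h-d)_+/h\}$. It has compact support because $M$ is complete. It equals $1$ on $B_r(o)$, satisfies $|\nabla u|\le1/h$, and $\nabla u=0$ almost everywhere on $\{u=1\}\cup\{u=0\}$. So \eqref{eq:L1} gives
\begin{equation}\label{eq:increment}
I_m(V(r))\le\frac{V(r+h)-V(r)}h .
\end{equation}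
Wherever the nondecreasing function $V$ is differentiable, we get $V'\ge m\omega_m^{1/m}V^{(m-1)/m}$, that is $(V^{1/m})'\ge\omega_m^{1/m}$. By (M), $V(R)^{1/m}\ge\omega_m^{1/m}(R-r)$ for $0<r<R$. Let $r\to0$.
\end{proof}

So the analog of the conjecture for $p=1$ is true, and the proof localizes the inequality at a single radius by letting $h\to0$. For $p>1$ the same test function gives
\[
V(r)^{1/p^*}\le C\,h^{-1}\big(V(r+h)-V(r)\big)^{1/p}.
\]
On $\mathbb R^m$ the right side is of order $h^{1/p-1}$, which tends to infinity as $h\to0$. A function that is efficient for \eqref{eq:sobolev} cannot drop steeply at one radius; it decays over a whole range of volumes, and it averages the geometry of $M$ over that range.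

\section{A counterexample for $(m,p)=(3,2)$}\label{sec:schw}

For $p=2$ a conformal change by a harmonic function transports the Euclidean inequality exactly.

\begin{proposition}\label{prop:schw}
Let $M=\mathbb R^3\setminus\{0\}$ with $g=u^4g_0$, where $g_0$ is the Euclidean metric and $u=1+\frac1{2|x|}$ (the spatial Schwarzschild metric). Then $M$ is complete, $C_M(2)=K(3,2)$, and small geodesic balls centered on the sphere $S=\{|x|=\frac12\}$ have less than Euclidean volume.
\end{proposition}

\begin{proof}
\emph{Completeness.} A curve from $S$ to $\{|x|=r\}$ has $g$-length at least $\big|\int_{1/2}^r(1+\frac1{2s})^2ds\big|$, which tends to $\infty$ as $r\to0$ and as $r\to\infty$. So closed $g$-bounded sets are compact.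

\emph{Sobolev constant.} We have $|\nabla f|_g^2=u^{-4}|\nabla f|^2$ and $d\mathrm{vol}_g=u^6dx$. Expanding both sides shows $|\nabla(uf)|^2=u^2|\nabla f|^2+\nabla u\cdot\nabla(uf^2)$, and for $f\in C_c^\infty(M)$ the last term has integral zero because $\Delta u=0$ on $M$. With $K=K(3,2)$,
\[
\int|\nabla f|_g^2\,d\mathrm{vol}_g=\int u^2|\nabla f|^2dx=\int|\nabla(uf)|^2dx\ge K^{-2}\Big(\int(uf)^6dx\Big)^{1/3}=K^{-2}\Big(\int f^6\,d\mathrm{vol}_g\Big)^{1/3}.
\]
Together with \eqref{eq:lower} this gives $C_M(2)=K$.

\emph{Volume.} The scalar curvature of $u^4g_0$ is $-8u^{-5}\Delta u=0$. When $\mathrm{Scal}\equiv0$, Gray's expansion \cite{Gray} reads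
\[
\mathrm{vol}(B_r)=\omega_mr^m\Big(1+\frac{-3|\mathrm{Rm}|^2+8|\mathrm{Ric}|^2}{360(m+2)(m+4)}\,r^4+O(r^6)\Big),
\]
with the curvature evaluated at the center. In dimension $3$, let $e_1,e_2,e_3$ be any orthonormal basis and $K_{ij}$ the sectional curvatures of the coordinate planes. From $\mathrm{Scal}=2(K_{12}+K_{13}+K_{23})=0$ we get $\mathrm{Ric}(e_1,e_1)=K_{12}+K_{13}=-K_{23}$, and likewise for $e_2,e_3$. If the $e_i$ are eigenvectors of $\mathrm{Ric}$, the mixed components $R_{ijik}$ with $i,j,k$ distinct vanish, since they equal $\pm\mathrm{Ric}(e_j,e_k)$, and each $K_{ij}$ occurs four times in $\mathrm{Rm}$. Hence $|\mathrm{Rm}|^2=4\sum K_{ij}^2=4|\mathrm{Ric}|^2$, and the numerator in the expansion is $-4|\mathrm{Ric}|^2$.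

It remains to see that $\mathrm{Ric}\ne0$ on $S$. The inversion $\iota(x)=x/(4|x|^2)$ satisfies $\iota^*g_0=(2|x|)^{-4}g_0$ and $u\circ\iota=1+2|x|=2|x|\,u$, so it is an isometry of $g$. Its fixed set $S$ is therefore totally geodesic. On $S$ we have $u=2$, so $S$ is a round sphere of radius $u^2\cdot\frac12=2$. By the Gauss equation the plane tangent to $S$ has sectional curvature $\frac14$, and $\mathrm{Ric}(\nu,\nu)=-\frac14$ for the unit normal $\nu$.
\end{proof}

This example depends on $p=2$. For general $p$ we need a different source of volume deficit and a different way to certify the sharp constant.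

\section{The mechanism: a wrapped disc and a budget}\label{sec:idea}

\subsection*{Losing volume by wrapping}
If $M$ is simply connected with sectional curvature $\le0$, then $\exp_o$ is a diffeomorphism that maps $\mathbf B_R$ onto $B_R(o)$ and does not decrease lengths, so every ball has at least Euclidean volume. A nonpositively curved counterexample therefore has a nontrivial fundamental group. The simplest way to use it is to let a flat ball wrap around a loop and overlap itself.

Consider the flat cylinder $\mathbb R^2/(2\mathbb Z\times\{0\})$ and the ball $B_R$ about the image of $0$, with $1<R<2$. It is the image of the disc $\mathbf B_R$. Put $\cos\alpha=1/R$. The discs about $0$ and $(2,0)$ meet in a lens of height $2R\sin\alpha$, made of two circular segments of area $R^2(\alpha-\sin\alpha\cos\alpha)$ each, and two arcs of angle $2\alpha$ of the circle end up in the interior of $B_R$. Thus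
\[
|B_R|=R^2(\pi-2\alpha+\sin2\alpha)=\pi R^2\Big(1-\frac{4\alpha^3}{3\pi}+O(\alpha^5)\Big),\qquad P(B_R)=2\pi R\Big(1-\frac{2\alpha}\pi\Big),
\]
and $P(B_R)/I_2(|B_R|)=1-\frac{2\alpha}\pi+O(\alpha^3)$ as $\alpha\to0$. The ball has a volume deficit for every $\alpha>0$. It also violates the Euclidean isoperimetric inequality, by a relative amount proportional to the height of the lens.

The cylinder is not a counterexample: its balls grow linearly, which Theorem~\ref{thm:integrated} forbids, and the bands $\{|y|<L\}$ have perimeter $4$ and area $4L$. We shall keep only a neighborhood of the unit disc in the cylinder, pinched to a neck of width $2\tau$ where the disc touches itself (Figure~\ref{fig:core}), and glue in ends of negative curvature. Cutting along the neck unwraps any domain at a cost $O(\tau)$ in perimeter, so the isoperimetric loss is $O(\tau)$. The ends make the perimeter of large domains much larger than Euclidean.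

\subsection*{Paying for the loss}
The link with the Sobolev constant is Proposition~\ref{prop:criterion}: if $P(\Omega)\ge J(|\Omega|)$ for all nonempty smooth domains, with $J$ continuous and positive, and
\begin{equation}\label{eq:criterion}
\int_v^\infty J(s)^{-p'}\,ds\le\int_v^\infty I_m(s)^{-p'}\,ds\qquad\text{for all }v>0,
\end{equation}
then $M$ is sharp at $p$. For $J=I_m$ this gives sharpness at all $p$, and then Theorem~\ref{thm:range} gives the volume bound; so every counterexample violates the Euclidean isoperimetric inequality for some domain. But \eqref{eq:criterion} is an integrated condition, in which a loss $J<I_m$ can be repaid by a gain $J>I_m$ at larger volumes.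

Take $m=2$ and $p=\frac43$, so that $p'=4$ and $I_2(s)^{-4}=(16\pi^2s^2)^{-1}$. Ignoring continuity, let $J=I_2$ on $(0,v_-]$, $J=(1-\eta)I_2$ on $(v_-,v_+)$ and $J=2I_2$ on $[v_+,\infty)$. For $v\le v_-$,
\[
16\pi^2\int_v^\infty\big(J^{-4}-I_2^{-4}\big)\,ds=\big((1-\eta)^{-4}-1\big)\Big(\frac1{v_-}-\frac1{v_+}\Big)-\frac{15}{16}\cdot\frac1{v_+}.
\]
For $v_-<v<v_+$ the positive term is smaller, and for $v\ge v_+$ the integrand is negative. So \eqref{eq:criterion} holds exactly when
\[
\big((1-\eta)^{-4}-1\big)\Big(\frac{v_+}{v_-}-1\Big)\le\frac{15}{16}.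
\]
For any given ratio $v_+/v_-$ this is true once $\eta$ is small. In this model $v_-$ cannot be replaced by $0$: a constant relative loss $\eta>0$ on all of $(0,v_+)$ contributes $((1-\eta)^{-4}-1)(\frac1v-\frac1{v_+})$, which is unbounded as $v\to0$.

It is therefore enough to construct manifolds $M_\tau$, each with a wrapped ball, whose smooth domains satisfy
\begin{itemize}
\item[(a)] $P\ge I_m(v)$ for volumes $v\le v_-$,
\item[(b)] $P\ge(1-\eta)I_m(v)$ for all volumes, with $\eta\to0$ as $\tau\to0$,
\item[(c)] $P\ge2I_m(v)$ for volumes $v\ge v_+$,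
\end{itemize}
with $v_-$ and $v_+$ independent of $\tau$. We build surfaces $\Sigma_\tau$ (Section~\ref{sec:surfaces}) and take $M_\tau=\Sigma_\tau\times\mathbb R^{m-2}$. Bounds (b) and (c) pass from $\Sigma_\tau$ to the product (Section~\ref{sec:product}). Bound (a) comes from the universal cover, where the Euclidean isoperimetric inequality holds for all volumes (Section~\ref{sec:quotient}). The injectivity radius at the neck does not shrink with $\tau$: the loop around the cylinder keeps its length, and this is what makes $v_-$ uniform.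

\section{Perimeter}\label{sec:perimeter}

Cutting a smooth domain produces sets that are not smooth, so we need the perimeter of measurable sets. For $E$ measurable and $U$ open in an $m$-manifold $N$,
\[
P(E;U)=\sup\Big\{\int_E\operatorname{div}X\ :\ X\text{ a }C^1\text{ vector field with compact support in }U,\ |X|\le1\Big\},
\]
and $P(E)=P(E;N)$. We recall the standard properties.
\begin{itemize}
\item[(P1)] If $P(E;U)<\infty$, then $P(E;\cdot)$ extends to a Borel measure on $U$ concentrated on $\partial E$. For open $U'\subset U$ the measure on $U'$ depends only on $E\cap U'$ up to null sets, and it is the same for $E$ and its complement.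
\item[(P2)] For a smooth domain, $P(\Omega;S)=\mathcal H^{m-1}(\partial\Omega\cap S)$.
\item[(P3)] If $E$ and $E'$ have finite perimeter in $U$, so has $E\cap E'$.
\item[(P4)] If $\mathcal H^{m-1}(S)=0$, then $P(E;S)=0$.
\item[(P5)] (Federer) A bounded open set with $\mathcal H^{m-1}(\partial E)<\infty$ has $P(E)\le\mathcal H^{m-1}(\partial E)$.
\item[(P6)] If $E$ is bounded and $P(E)<\infty$, a partition of unity and mollification in charts give $f_j\in C_c^\infty(N)$ with $f_j\to\mathbf 1_E$ in $L^1$ and $\int|\nabla f_j|\to P(E)$.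
\item[(P7)] (Coarea) For $r$ locally Lipschitz, $g\ge0$ Borel and $U$ open, $\int_Ng\,|\nabla r|=\int_{\mathbb R}\int_{\{r=t\}}g\,d\mathcal H^{m-1}dt$ and $\int_U|\nabla r|=\int_{\mathbb R}P(\{r<t\};U)\,dt$. More precisely, $\int_{t_1}^{t_2}P(\{r<t\};U)\,dt=\int_{U\cap\{t_1<r<t_2\}}|\nabla r|$.
\end{itemize}

\begin{lemma}[Approximation]\label{lem:approx}
If $P(\Omega)\ge I_m(|\Omega|)$ for all smooth domains $\Omega\subset N$, then $P(E)\ge I_m(|E|)$ for all bounded $E\subset N$ of finite perimeter.
\end{lemma}

\begin{proof}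
Take $f_j$ as in (P6) and $\delta\in(0,\frac12)$. By (P7), $\int_\delta^{1-\delta}\mathcal H^{m-1}(\{f_j=t\})\,dt\le\int|\nabla f_j|$. With Sard's theorem this gives a regular value $t_j\in(\delta,1-\delta)$ such that the smooth domain $\Omega_j=\{f_j>t_j\}$ has $P(\Omega_j)\le(1-2\delta)^{-1}\int|\nabla f_j|$. On $\Omega_j\triangle E$ we have $|f_j-\mathbf 1_E|>\delta$, so $|\Omega_j\triangle E|\le\delta^{-1}\|f_j-\mathbf 1_E\|_1\to0$. Letting $j\to\infty$ in $(1-2\delta)I_m(|\Omega_j|)\le\int|\nabla f_j|$ and then $\delta\to0$ gives the claim.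
\end{proof}

\begin{lemma}[Cutting]\label{lem:cut}
Let $\Omega\subset N$ be a smooth domain and $r$ locally Lipschitz on $N$. For almost every $h$,
\[
P(\Omega\cap\{r<h\})+P(\Omega\cap\{r>h\})\le P(\Omega)+2P(\{r<h\};\Omega)<\infty.
\]
\end{lemma}

\begin{proof}
Let $U\supset\overline\Omega$ be open and relatively compact. For almost every $h$, the set $\{r<h\}$ has finite perimeter in $U$ by (P7), and $|U\cap\{r=h\}|=0$ and $\mathcal H^{m-1}(\partial\Omega\cap\{r=h\})=0$, since a finite measure charges only countably many of the disjoint sets $\{r=h\}$. Fix such an $h$. By (P3) the set $E=\Omega\cap\{r<h\}$ has finite perimeter. Its perimeter measure is concentrated on $\overline\Omega\cap\{r\le h\}$, which is covered by $\Omega$, $\partial\Omega\cap\{r<h\}$ and $\partial\Omega\cap\{r=h\}$. By (P1) the measure equals $P(\{r<h\};\cdot)$ in the open set $\Omega$ and $P(\Omega;\cdot)$ in the open set $\{r<h\}$; by (P4) it vanishes on the third piece. Hence $P(E)\le P(\{r<h\};\Omega)+P(\Omega;\{r<h\})$. In $U$ the set $\{r>h\}$ is the complement of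 $\{r<h\}$ up to a null set, so the same argument gives $P(\Omega\cap\{r>h\})\le P(\{r<h\};\Omega)+P(\Omega;\{r>h\})$. Add the two inequalities.
\end{proof}

\section{An integrated isoperimetric criterion}\label{sec:criterion}

Symmetrization replaces each superlevel set of a function by the Euclidean ball of the same volume and shows that the energy decreases; this needs the isoperimetric inequality at each volume. We reverse the roles: we choose the balls so that the energy is preserved, and show that their volumes are larger. This needs only \eqref{eq:criterion}. The right variable is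
\[
\Psi_0(v)=\int_v^\infty I_m(s)^{-p'}ds=c\,v^{-\beta},\qquad\beta=\frac{p'(m-1)}m-1=\frac{m-p}{m(p-1)},
\]
where $c=c(m,p)>0$. The integral converges because $p<m$, and $\Psi_0$ is a decreasing diffeomorphism of $(0,\infty)$. In this variable the energy of a radial function on $\mathbb R^m$ has no weight. Let $\varphi$ be nondecreasing and locally absolutely continuous on $[0,\infty)$, and $w(x)=\varphi(\Psi_0(v))$ with $v=\omega_m|x|^m$. Then $|\nabla v|=m\omega_m|x|^{m-1}=I_m(v)$, so $|\nabla w|=\varphi'(\Psi_0(v))\,I_m(v)^{1-p'}$, and since $p(1-p')=-p'$,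
\begin{equation}\label{eq:radial}
\int_{\mathbb R^m}|\nabla w|^pdx=\int_0^\infty\varphi'(\Psi_0(v))^p\,I_m(v)^{-p'}dv=\int_0^\infty\varphi'(y)^p\,dy .
\end{equation}

\begin{proposition}\label{prop:criterion}
Let $1<p<m$ and let $J:(0,\infty)\to(0,\infty)$ be continuous with $P(\Omega)\ge J(|\Omega|)$ for all nonempty smooth domains $\Omega\subset M$. If \eqref{eq:criterion} holds, then $C_M(p)=K(m,p)$.
\end{proposition}

\begin{proof}
Let $\Psi_J(v)=\int_v^\infty J^{-p'}ds$. It is $C^1$ because $J$ is continuous, it is decreasing, and $\Psi_J\le\Psi_0$. Let $0\ne u\in C_c^\infty(M)$, $f=|u|$, $T=\max f$ and $\mu(t)=|\{f>t\}|$, so that $\mu$ is nonincreasing and $0<\mu<\infty$ on $[0,T)$.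

\emph{Step 1: volume of the superlevel sets.} By Sard's theorem, for almost every $t\in(0,T)$ both $t$ and $-t$ are regular values of $u$. Then $\{f>t\}$ is a nonempty smooth domain with boundary $\{f=t\}$, on which $\nabla u\ne0$, and the boundary is nonempty because its area is at least $J(\mu(t))>0$. Thus $E(t)=\int_{\{f=t\}}|\nabla u|^{p-1}d\mathcal H^{m-1}$ lies in $(0,\infty)$ for almost every $t$, and $\int_M|\nabla u|^p=\int_0^TE\,dt$ by (P7). Write $\mu(t)=|\{f>t,\nabla u\ne0\}|+|\{f>t,\nabla u=0\}|$. The first term equals $\int_t^T\int_{\{f=\vartheta\}}|\nabla u|^{-1}d\mathcal H^{m-1}d\vartheta$ by (P7), and the second is nonincreasing. So $-\mu'(t)\ge\int_{\{f=t\}}|\nabla u|^{-1}$ almost everywhere. H\"older's inequality applied to $1=|\nabla u|^{(p-1)/p}|\nabla u|^{-1/p'}$ on $\{f=t\}$ gives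
\[
J(\mu(t))^{p'}\le P(\{f>t\})^{p'}\le E(t)^{1/(p-1)}\big(-\mu'(t)\big)\qquad\text{for almost every }t.
\]
The function $\Psi_J\circ\mu$ is nonnegative and nondecreasing on $[0,T)$, with derivative $-J(\mu)^{-p'}\mu'\ge E^{-1/(p-1)}$ almost everywhere. Put $\psi(t)=\int_0^tE^{-1/(p-1)}$. By (M) and \eqref{eq:criterion}, $\psi(t)\le\Psi_J(\mu(t))\le\Psi_0(\mu(t))<\infty$, that is,
\begin{equation}\label{eq:mu}
\mu(t)\le\Psi_0^{-1}(\psi(t))\qquad(0<t<T).
\end{equation}
This is the only place where \eqref{eq:criterion} is used.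

\emph{Step 2: the comparison function.} On $[0,T)$ the function $\psi$ is locally absolutely continuous with $\psi'>0$ almost everywhere, hence strictly increasing. Let $\varphi:[0,\psi(T^-))\to[0,T)$ be its inverse. If $Z$ is a Borel null set, then $0=|Z|=\int_{\varphi(Z)}\psi'$, so $\varphi(Z)$ is null. A continuous monotone function that maps null sets to null sets is locally absolutely continuous; so $\varphi$ is. If $\psi(T^-)<\infty$, extend $\varphi$ by the value $T$. The extension is continuous and monotone, so $\varphi(y)=\int_0^y\varphi'$ persists for all $y$ by monotone convergence. Let $w(x)=\varphi(\Psi_0(\omega_m|x|^m))$. For $0<t<T$ the set $\{w>t\}=\{\Psi_0(\omega_m|x|^m)>\psi(t)\}$ is a punctured ball of volume $\Psi_0^{-1}(\psi(t))$. By \eqref{eq:mu},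
\[
\int_Mf^{p^*}=\int_0^Tp^*t^{p^*-1}\mu(t)\,dt\le\int_0^Tp^*t^{p^*-1}\Psi_0^{-1}(\psi(t))\,dt=\int_{\mathbb R^m}w^{p^*}.
\]
For almost every $t$ we have $\varphi'(\psi(t))=1/\psi'(t)=E(t)^{1/(p-1)}$. The substitution $y=\psi(t)$ in \eqref{eq:radial} gives
\[
\int_{\mathbb R^m}|\nabla w|^p=\int_0^T\varphi'(\psi(t))^p\,\psi'(t)\,dt=\int_0^TE^{\frac p{p-1}-\frac1{p-1}}\,dt=\int_0^TE\,dt=\int_M|\nabla u|^p .
\]

\emph{Step 3: $w$ is admissible.} The function $w$ is bounded by $T$, radial, locally absolutely continuous in $|x|>0$, and tends to $\varphi(0)=0$ at infinity. So $w_\epsilon=(w-\epsilon)_+$ is bounded, has compact support, and has a weak gradient in $L^p$ on $\mathbb R^m\setminus\{0\}$. Integrating $\int w_\epsilon\,\partial_i\zeta$ by parts on $\{|x|>\delta\}$, for $\zeta\in C_c^\infty(\mathbb R^m)$, leaves a boundary term $O(\delta^{m-1})\to0$. Hence $w_\epsilon\in W^{1,p}(\mathbb R^m)$, and (D) gives $\|w_\epsilon\|_{p^*}\le K(m,p)\|\nabla w\|_p$. Letting $\epsilon\to0$,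
\[
\|u\|_{p^*}\le\|w\|_{p^*}\le K(m,p)\|\nabla w\|_p=K(m,p)\|\nabla u\|_p .
\]
So $C_M(p)\le K(m,p)$, and \eqref{eq:lower} gives equality.
\end{proof}

The computation of Section~\ref{sec:idea} takes the following form for general $(m,p)$.

\begin{lemma}[Budget]\label{lem:budget}
Let $0<v_-<v_+$ and $0<\eta<1$. Suppose $J\ge I_m$ on $(0,v_-]$, $J\ge(1-\eta)I_m$ on $[v_-,v_+]$, $J\ge2I_m$ on $[v_+,\infty)$, and
\begin{equation}\label{eq:budget}
\big((1-\eta)^{-p'}-1\big)\big((v_+/v_-)^\beta-1\big)\le1-2^{-p'} .
\end{equation}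
Then \eqref{eq:criterion} holds.
\end{lemma}

\begin{proof}
The integrand $J^{-p'}-I_m^{-p'}$ is at most $0$ on $(0,v_-]$, at most $((1-\eta)^{-p'}-1)I_m^{-p'}$ on $[v_-,v_+]$, and at most $-(1-2^{-p'})I_m^{-p'}$ on $[v_+,\infty)$. So \eqref{eq:criterion} holds for $v\ge v_+$, and for $v<v_+$
\[
\int_v^\infty\big(J^{-p'}-I_m^{-p'}\big)\le\big((1-\eta)^{-p'}-1\big)\,c\,\big(v_-^{-\beta}-v_+^{-\beta}\big)-\big(1-2^{-p'}\big)\,c\,v_+^{-\beta}.
\]
Dividing by $c\,v_+^{-\beta}$ shows that the right side is nonpositive under \eqref{eq:budget}.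
\end{proof}

For fixed $\eta$ and $v_+/v_-$ the left side of \eqref{eq:budget} tends to infinity as $p\downarrow1$, because $p'$ and $\beta$ do. This agrees with Theorem~\ref{thm:range}.

\section{Products with a line}\label{sec:product}

Slicing a domain $B\subset X\times\mathbb R$ horizontally controls only the horizontal part of its normal. That suffices for a linear isoperimetric inequality. For the Euclidean one, we must also count the vertical part, and we do so with a vector field $\xi(z)\partial_z$. On a Euclidean ball of radius $\varrho$ the vertical component of the normal at height $z$ is $z/\varrho$; for general $B$ we let $\xi(z)$ be the height in the unit ball that cuts off the same fraction of the volume as $z$ does in $B$.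

\begin{lemma}\label{lem:product}
Let $X$ be a $k$-manifold, $k\ge2$.
\begin{itemize}
\item[(i)] If $P(\Omega)\ge\theta I_k(|\Omega|)$ for all smooth domains in $X$, with $0<\theta\le1$, then $P(B)\ge\theta I_{k+1}(|B|)$ for all smooth domains in $X\times\mathbb R$.
\item[(ii)] If $P(\Omega)\ge c|\Omega|$ for all smooth domains in $X$, then $P(B)\ge c|B|$ for all smooth domains in $X\times\mathbb R$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $B\ne\emptyset$, let $z$ be the coordinate on $\mathbb R$, $B_z\subset X$ the slices, and $a(z)=|B_z|$, a bounded function with compact support and $\int a=|B|=:v$. Let $\nu=(\nu_X,\nu_z)$ be the outer unit normal. The gradient of $z|_{\partial B}$ is $\partial_z-\nu_z\nu$, of length $\sqrt{1-\nu_z^2}=|\nu_X|$. If $z$ is a regular value of $z|_{\partial B}$, then $\nu_X\ne0$ on $(\partial B)_z$, so $B_z$ is a smooth domain with boundary $(\partial B)_z$; by Sard's theorem this holds for almost every $z$. The coarea formula on $\partial B$ gives $\int_{\partial B}g(z)|\nu_X|=\int g(z)P(B_z)\,dz$ for bounded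 Borel $g\ge0$. With $g=1$ we get $P(B)\ge\int P(B_z)\,dz\ge c\int a$, which is (ii); we also see that $z\mapsto P(B_z)$ is integrable.

For (i), let $\xi\in C^1(\mathbb R)$ with $|\xi|\le1$. The Cauchy--Schwarz inequality gives $1\ge\sqrt{1-\xi^2}\,|\nu_X|+\xi\nu_z$, and the divergence theorem gives $\int_{\partial B}\xi\nu_z=\int_B\xi'=\int\xi'a\,dz$. Hence
\begin{equation}\label{eq:calibration}
P(B)\ge\int_{\mathbb R}\Big[\sqrt{1-\xi(z)^2}\,P(B_z)+\xi'(z)a(z)\Big]dz .
\end{equation}
This extends to locally absolutely continuous $\xi$ with $|\xi|\le1$: the mollifications satisfy $|\xi_j|\le1$, $\xi_j\to\xi$ locally uniformly and $\xi_j'\to\xi'$ in $L^1_{\mathrm{loc}}$, while $P(B_z)$ is integrable and $a$ is bounded with compact support.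

Since $\omega_{k+1}=\omega_k\int_{-1}^1(1-t^2)^{k/2}dt$, we can define $\xi:\mathbb R\to[-1,1]$ by
\[
\frac{\omega_k}{\omega_{k+1}}\int_{-1}^{\xi(z)}(1-t^2)^{k/2}dt=\frac1v\int_{-\infty}^za .
\]
The right side is Lipschitz and nondecreasing. So $\xi$ is continuous and nondecreasing, locally Lipschitz on the bounded open interval where $|\xi|<1$, and constant on either side of it; such a function is absolutely continuous. On the interval, $\xi'=a\,\omega_{k+1}/\big(v\,\omega_k(1-\xi^2)^{k/2}\big)$ almost everywhere, and off it $a=0$ almost everywhere. Where $a>0$ write $I_k(a)=ka(\omega_k/a)^{1/k}$ and $A=(\omega_k/a)^{1/k}\sqrt{1-\xi^2}$, so that $A^k\xi'=\omega_{k+1}/v$. Using $\theta\le1$, $\xi'a\ge0$ and the inequality of arithmetic and geometric means for the $k+1$ numbers $A,\dots,A,\xi'$,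
\[
\theta\sqrt{1-\xi^2}\,I_k(a)+\xi'a\ \ge\ \theta a\,(kA+\xi')\ \ge\ \theta a\,(k+1)\big(A^k\xi'\big)^{\frac1{k+1}}=\theta a\,(k+1)\Big(\frac{\omega_{k+1}}v\Big)^{\frac1{k+1}} .
\]
Where $a=0$ the integrand in \eqref{eq:calibration} is nonnegative. Integrating, $P(B)\ge\theta(k+1)\omega_{k+1}^{1/(k+1)}v^{k/(k+1)}=\theta I_{k+1}(v)$.
\end{proof}

\section{Small volumes in cyclic quotients}\label{sec:quotient}

Suppose the Euclidean isoperimetric inequality holds on a cyclic cover of $M$. A domain in $M$ of small volume may still wind around the loop, as a thin tube does, and then it does not lift. We cut it into two pieces that do lift. The cut costs perimeter, but by the strict concavity of $I_m$ two pieces need more perimeter than one set of the same total volume. If the cost exceeded this surplus for all positions of the cut, the volume of the smaller piece would grow like that of a ball as the cut moves, and a small domain does not have that much volume.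

\begin{lemma}\label{lem:quotient}
Let $\pi:\tilde M\to M$ be a Riemannian covering of $m$-manifolds with $M=\tilde M/\Gamma$ and $\Gamma$ infinite cyclic. Let $x:M\to\mathbb R/2\mathbb Z$ be locally Lipschitz with $|\nabla x|\le2$ almost everywhere, and suppose that it has a lift $\tilde x:\tilde M\to\mathbb R$ which a generator of $\Gamma$ shifts by $2$. If $P(E)\ge I_m(|E|)$ for all bounded $E\subset\tilde M$ of finite perimeter, then $P(\Omega)\ge I_m(|\Omega|)$ for all smooth domains $\Omega\subset M$ with $|\Omega|\le v_1:=\omega_m(8m)^{-m}$.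
\end{lemma}

\begin{proof}
\emph{The surplus.} Let $\alpha=\frac{m-1}m$ and $0<b\le a$. Concavity gives $(a+b)^\alpha\le a^\alpha+\alpha a^{\alpha-1}b\le a^\alpha+\alpha b^\alpha$. Since $1-\alpha=\frac1m$,
\begin{equation}\label{eq:surplus}
I_m(a)+I_m(b)-I_m(a+b)\ge\omega_m^{1/m}b^\alpha ,
\end{equation}
and this is trivial for $b=0$.

\emph{Lifting.} For $c\in\mathbb R$, the map $\pi$ sends the open strip $\{c<\tilde x<c+2\}$ bijectively onto $M\setminus\{x=c\}$. It is injective there because nontrivial elements of $\Gamma$ shift $\tilde x$ by nonzero multiples of $2$, and surjective because any preimage of a point with $x\ne c$ can be shifted into the strip. A bijective local isometry preserves volume, perimeter and compactness. Hence a set of finite perimeter whose closure is a compact subset of $M\setminus\{x=c\}$ satisfies $P\ge I_m(|\cdot|)$.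

\emph{Cutting.} Let $v=|\Omega|\in(0,v_1]$. For $x_0\in\mathbb R/2\mathbb Z$ let $r=\operatorname{dist}(x,x_0)\in[0,1]$; it is locally Lipschitz with $|\nabla r|\le2$. The sets $\{r<\frac12\}$ for $x_0=0$ and $x_0=1$ are disjoint, so we can choose $x_0$ with $|\Omega\cap\{r<\frac12\}|\le v/2$. Put $W(h)=|\Omega\cap\{r<h\}|$ and $S(h)=P(\{r<h\};\Omega)$. By (P7), $\int_{h_1}^{h_2}S\le2(W(h_2)-W(h_1))$ for $h_1<h_2$, so $S\le2W'$ almost everywhere. For $h\in(0,\frac12)$ the closure of $\Omega\cap\{r<h\}$ avoids $\{x=x_0+1\}$ and the closure of $\Omega\cap\{r>h\}$ avoids $\{x=x_0\}$, so both sets lift. For almost every such $h$ their volumes are $W(h)\le v/2$ and $v-W(h)$, and Lemma~\ref{lem:cut} and \eqref{eq:surplus} give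
\[
P(\Omega)\ge I_m(W(h))+I_m(v-W(h))-2S(h)\ge I_m(v)+\omega_m^{1/m}W(h)^\alpha-2S(h).
\]
If $2S\le\omega_m^{1/m}W^\alpha$ on a subset of $(0,\frac12)$ of positive measure, we are done. This covers the case $W(h_0)=0$ for some $h_0>0$, since then $S\le2W'=0$ almost everywhere on $(0,h_0)$. In the remaining case $W>0$ on $(0,\frac12)$ and $W'\ge\frac12S\ge\frac14\omega_m^{1/m}W^\alpha$, that is $(W^{1/m})'\ge\omega_m^{1/m}/(4m)$, almost everywhere. By (M), $W(\frac12)^{1/m}\ge\omega_m^{1/m}/(8m)$. Then $v\ge2W(\frac12)\ge2v_1$, a contradiction.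
\end{proof}

The bound $|\nabla x|\le2$ says that every loop around $M$ has length at least $1$, and this is the only geometric information about $M$ that enters $v_1$. Some restriction on the volume is needed: the wrapped disc of Section~\ref{sec:idea} violates the conclusion.

\section{The surfaces $\Sigma_\tau$}\label{sec:surfaces}

Fix $\Lambda=50$ and $\tau\in(0,\frac1{100})$, and let $a_1=\pi/256$, the value of $v_1$ for $m=2$.

\subsection*{The flat core}
We need a flat annulus that contains the wrapped unit disc, has area bounded independently of $\tau$, and has a neck of width $2\tau$. Let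
\[
\rho(x)=\Big(\frac{16}{\pi^2}\cos^2\frac{\pi x}2+\tau^4\Big)^{1/4}.
\]
This function is smooth, positive and $2$-periodic, $\rho(1)=\tau$, and $\rho^4<2<1.3^4$. For $|x|\le1$ the function $\frac4\pi\cos\frac{\pi x}2-(1-x^2)$ is even, vanishes at $1$, and has derivative $2x-2\sin\frac{\pi x}2\le0$ on $[0,1]$ because the sine is concave there; so it is nonnegative. Since $\rho^2>\frac4\pi|\cos\frac{\pi x}2|$,
\begin{equation}\label{eq:disc}
\rho(x)>\sqrt{1-x^2}\qquad(|x|\le1).
\end{equation}
Let $\tilde D=\{(x,y):|y|<\rho(x)\}\subset\mathbb R^2$ and $D=\tilde D/(2\mathbb Z\times\{0\})$. Then $D$ is a flat annulus with $|D|=\int_{-1}^12\rho\le5.2$, bounded by two congruent smooth closed curves of length $\ell$. Let $\kappa$ be their curvature, positive where $D$ is convex, and $\bar\kappa=\max|\kappa|$.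

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\begin{scope}
\clip (0,0) circle (1.05);
\fill[gray!50] (2,0) circle (1.05);
\end{scope}
\draw[thick,domain=-1.4:3.4,samples=160] plot (\x,{sqrt(sqrt(1.6211*cos(90*\x)*cos(90*\x)+0.0915))});
\draw[thick,domain=-1.4:3.4,samples=160] plot (\x,{-sqrt(sqrt(1.6211*cos(90*\x)*cos(90*\x)+0.0915))});
\draw (0,0) circle (1.05);
\draw[dashed] (2,0) circle (1.05);
\draw[<->] (3,-0.55) -- (3,0.55);
\node[right] at (3.08,0) {$2\tau$};
\fill (0,0) circle (0.02) node[below] {$0$};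
\fill (2,0) circle (0.02) node[below] {$(2,0)$};
\node at (1,0.95) {$y=\rho(x)$};
\end{tikzpicture}
\caption{The region $\tilde D=\{|y|<\rho(x)\}$ of the plane (between the thick curves), whose quotient by the translation $(x,y)\mapsto(x+2,y)$ is the flat core $D$. The neck width $2\tau$ is exaggerated. A disc of radius slightly larger than $1$ about $0$ fits into $\tilde D$ and meets its translate in the shaded lens, so its image in $D$ has less area than the disc.}\label{fig:core}
\end{figure}

\subsection*{The collars}
Let $s\in\mathbb R/\ell\mathbb Z$ be arclength on a boundary curve and $n$ the signed distance to it, negative inside $D$. In these coordinates the flat metric near the curve is $dn^2+(1+\kappa(s)n)^2ds^2$. We continue it to $n\ge0$ as $dn^2+F^2ds^2$. For such a metric the Gauss curvature is $-F_{nn}/F$, the area element is $F\,dn\,ds$, and $\operatorname{div}\partial_n=F_n/F$. We want $F_{nn}\ge0$, to have the Euclidean isoperimetric inequality on the universal cover, and $F_n\ge\Lambda F$ outside a thin layer, so that area in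 the ends is expensive. The difficulty is that $\partial D$ is strongly concave at the neck: $\rho^4=\tau^4+4(x-1)^2+O((x-1)^4)$ gives $\kappa=-2\tau^{-3}$ there, and $1+\kappa n$ vanishes at $n=\tau^3/2$. So we add a convex function $G(n)$ whose slope exceeds $\bar\kappa+\Lambda$ after a distance $n_1$ much smaller than $1/(\bar\kappa+\Lambda)$. Over so short a distance $G$ itself stays bounded, and the layer has small area.

Put
\[
n_1=\min\Big\{\tau,\ \frac1{8(\bar\kappa+\Lambda)},\ \frac1{100\,\ell}\Big\},\qquad b_0=4\Big(\frac{\bar\kappa+\Lambda}{n_1}+\Lambda\bar\kappa\Big),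
\]
let $b$ be smooth and nondecreasing with $b=0$ on $(-\infty,0]$ and $b=b_0$ on $[n_1/2,\infty)$, and define
\[
G(n)=\int_0^n(n-t)\,b(t)e^{2\Lambda t}dt,\qquad F(s,n)=1+\kappa(s)n+G(n).
\]
Then $G$ is smooth on $\mathbb R$, vanishes for $n\le0$, and $G''=b\,e^{2\Lambda n}\ge0$, $G'\ge0$, $G\ge0$. Let $\Sigma=\Sigma_\tau$ be $D$ with a collar $(\mathbb R/\ell\mathbb Z)\times[0,\infty)$, carrying the metric $dn^2+F^2ds^2$, attached along each boundary curve. For $t>0$ let $D_t=D\cup\{0\le n<t\}$. Extend the coordinate $x:D\to\mathbb R/2\mathbb Z$ to the collars by $x(s,n)=x(s,0)$.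

\begin{lemma}\label{lem:surface}
$\Sigma_\tau$ is a complete smooth surface of curvature $\le0$, diffeomorphic to $S^1\times\mathbb R$. Moreover:
\begin{itemize}
\item[(i)] $\operatorname{div}\partial_n\ge\Lambda$ on $\{n\ge n_1\}$;
\item[(ii)] $|D_t|\le7$ for $t\le2n_1$, and $\{x=1\}\cap\overline{D_t}$ is an arc of length at most $6\tau$;
\item[(iii)] $x$ is locally Lipschitz with $|\nabla x|\le\frac87$; the universal covering $\pi:\tilde\Sigma\to\Sigma$ is infinite cyclic, $\pi^{-1}(D)=\tilde D$, and $x$ lifts to $\tilde x:\tilde\Sigma\to\mathbb R$, which a generator shifts by $2$.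
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Growth of $F$.} Let $Q=G'-\Lambda G$. Convexity and $G(0)=0$ give $G\le nG'$, and $\Lambda n_1\le\frac18$, so $Q(n_1/2)\ge0$. For $n\ge n_1/2$ we have $G''=b_0e^{2\Lambda n}$ and $G'\le b_0\int_0^ne^{2\Lambda t}dt\le\frac{b_0}{2\Lambda}e^{2\Lambda n}$, hence $Q'\ge\frac{b_0}2e^{2\Lambda n}\ge\frac{b_0}2$. For $n\ge n_1$ it follows that
\[
Q(n)\ge\frac{b_0}2\Big(n-\frac{n_1}2\Big)\ge\frac{b_0n}4\ge\bar\kappa+\Lambda+\Lambda\bar\kappa n ,
\]
and therefore
\begin{equation}\label{eq:growth}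
F_n=\kappa+G'\ge-\bar\kappa+Q+\Lambda G\ge\Lambda(1+\bar\kappa n+G)\ge\max\{\Lambda F,0\}\qquad(n\ge n_1).
\end{equation}

\emph{The metric.} On $[0,n_1]$ we have $F\ge1-\bar\kappa n_1\ge\frac78$, and by \eqref{eq:growth} $F$ is nondecreasing in $n$ afterwards. So $F\ge\frac78$ on the collars, and \eqref{eq:growth} gives (i). Since $G=0$ for $n\le0$, the formula $dn^2+F^2ds^2$ also describes the flat metric inside $D$ near $\partial D$, so the metric on $\Sigma$ is smooth. The curvature is $0$ on $D$ and $-G''/F\le0$ on the collars. The function equal to $0$ on $D$ and to $n$ on the collars is $1$-Lipschitz with compact sublevel sets, so closed bounded sets are compact and $\Sigma$ is complete.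

\emph{Topology.} The map $(x,y)\mapsto(x,y/\rho(x))$ identifies $\overline D$ with $S^1\times[-1,1]$, so $\Sigma$ is an open annulus. Its universal cover is $\tilde D$ with two half-planes $\mathbb R\times[0,\infty)$ attached, the covering group is generated by the map that acts on $\tilde D$ as $(x,y)\mapsto(x+2,y)$ and preserves $n$, and $\tilde x$ is the first coordinate on $\tilde D$, extended to be independent of $n$. The function $x$ is continuous and smooth up to $\partial D$ from both sides, with $|\nabla x|=1$ on $D$ and $|\nabla x|=|\partial_sx|/F\le\frac87$ on the collars. This proves (iii).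

\emph{The thin layer.} We have $(\bar\kappa+\Lambda)n_1\le\frac18$ and $\Lambda\bar\kappa n_1^2\le\frac14(\bar\kappa+\Lambda)^2n_1^2\le\frac1{256}$, so $b_0n_1^2\le4(\frac18+\frac1{256})<0.52$. For $0\le n\le2n_1$ this gives $G\le\frac12(2n_1)^2b_0e^{4\Lambda n_1}\le2\cdot0.52\cdot e^{1/2}<2$ and $F\le1+\frac14+2<4$. Hence $|D_t|\le5.2+2\cdot4\ell\cdot2n_1\le5.2+0.16<7$. Each boundary curve of $D$ is a graph over $x$ and meets $\{x=1\}$ once. So $\{x=1\}\cap\overline{D_t}$ consists of the segment of length $2\rho(1)=2\tau$ and two $n$-lines of length $t\le2n_1\le2\tau$.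
\end{proof}

The numbers $\bar\kappa$, $n_1$, $b_0$ degenerate as $\tau\to0$, but the constants $\Lambda$, $7$ and $\frac87$ do not depend on $\tau$.

\subsection*{Isoperimetric inequalities}

\begin{lemma}\label{lem:cover}
$P(E)\ge\sqrt{4\pi|E|}$ for all bounded $E\subset\tilde\Sigma$ of finite perimeter.
\end{lemma}

\begin{proof}
The surface $\tilde\Sigma$ is diffeomorphic to $\mathbb R^2$ and has curvature $\le0$.

\emph{Jordan domains.} Let $E$ be bounded by one smooth Jordan curve of length $L$; this case is due to Weil and to Beckenbach--Rad\'o. By the uniformization theorem $\tilde\Sigma$ is conformal to a domain in $\mathbb C$, and the Riemann map of a smooth Jordan domain extends to a diffeomorphism of the closures. So $\overline E$ is isometric to the closed unit disc $\overline{\mathbb D}$ with a smooth metric $e^{2\sigma}|d\zeta|^2$, whose curvature $-e^{-2\sigma}\Delta\sigma$ is nonpositive; thus $\Delta\sigma\ge0$. Let $h$ be harmonic in $\mathbb D$ and continuous on $\overline{\mathbb D}$ with $h=\sigma$ on $\partial\mathbb D$. The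 maximum principle gives $\sigma\le h$: replacing $\sigma$ by $h$ keeps the length and increases the area. Let $h^*$ be a harmonic conjugate and $f=e^{(h+ih^*)/2}=\sum_ja_j\zeta^j$, so $|f|^2=e^h$. Write $f^2=\sum_jc_j\zeta^j$ with $c_j=\sum_{i\le j}a_ia_{j-i}$. The Cauchy--Schwarz inequality gives $|c_j|^2\le(j+1)\sum_{i\le j}|a_i|^2|a_{j-i}|^2$, hence
\[
|E|\le\int_{\mathbb D}e^{2h}=\int_{\mathbb D}|f^2|^2=\pi\sum_j\frac{|c_j|^2}{j+1}\le\pi\Big(\sum_j|a_j|^2\Big)^2 .
\]
By Parseval's identity on circles of radius $r\uparrow1$, $\sum_j|a_j|^2=\lim_{r\to1}\frac1{2\pi}\int_0^{2\pi}e^{h(re^{i\vartheta})}d\vartheta=\frac1{2\pi}\int_0^{2\pi}e^{\sigma(e^{i\vartheta})}d\vartheta=\frac L{2\pi}$. So $|E|\le L^2/(4\pi)$.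

\emph{Smooth domains.} The boundary of a smooth domain is a finite union of disjoint smooth Jordan curves, and each curve borders exactly one component. Let $U$ be a component. Follow a path from far away to $U$ and let $\Gamma\subset\partial U$ be the curve on which it first meets $\overline U$. The path reaches $\Gamma$ from the outside of $\Gamma$ and from the side opposite to $U$. So $U$ meets the inside of $\Gamma$, and being connected and disjoint from $\Gamma$, it lies inside. Hence $\sqrt{4\pi|U|}\le\mathcal H^1(\Gamma)\le\mathcal H^1(\partial U)$. Summing over the components and using $\sqrt{a+b}\le\sqrt a+\sqrt b$ gives the inequality for smooth domains, and Lemma~\ref{lem:approx} concludes.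
\end{proof}

\begin{proposition}\label{prop:iso}
Let $\eta=31\tau$. Every smooth domain $A\subset\Sigma_\tau$ of area $a$ satisfies
\[
\text{\rm(i)}\quad P(A)\ge(1-\eta)\sqrt{4\pi a},\qquad\qquad\text{\rm(ii)}\quad P(A)\ge\tfrac25\,a .
\]
\end{proposition}

\begin{proof}
The level set $\{x=1\}$ has infinite length in $\Sigma$, so we cannot cut along all of it. We first split off the part of $A$ in the ends, which pays for itself, and then cut what remains along the short arc in Lemma~\ref{lem:surface}(ii).

\emph{Step 1: removing the ends.} Choose $n_*\in(n_1,2n_1)$ with $\mathcal H^1(\partial A\cap\{n=n_*\})=0$; all but countably many values qualify. Put $D_*=D_{n_*}$, $A_0=A\cap D_*$, $A_1=A\cap\{n>n_*\}$ and $V_i=|A_i|$, so $a=V_0+V_1$. Let $L(t)=\mathcal H^1(A\cap\{n=t\})$, the sum over both collars of $\int\mathbf 1_A(s,t)F(s,t)\,ds$. Since $A$ is open, $L$ is lower semicontinuous by Fatou's lemma. Let $\chi_\epsilon(n)=\min\{1,(n-n_*)_+/\epsilon\}$ and apply the divergence theorem on $A$ to the Lipschitz field $\chi_\epsilon(n)\partial_n$,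 extended by zero to $D_*$. By Lemma~\ref{lem:surface}(i),
\[
\Lambda\int_A\chi_\epsilon+\frac1\epsilon\int_{n_*}^{n_*+\epsilon}L(t)\,dt\le\mathcal H^1(\partial A\cap\{n>n_*\}),
\]
and as $\epsilon\to0$ we get $\Lambda V_1+L(n_*)\le\mathcal H^1(\partial A\cap\{n>n_*\})$. A point of $\partial A_0$ lies in $\partial A\cap D_*$, in $A\cap\{n=n_*\}$ or in $\partial A\cap\{n=n_*\}$, so $\mathcal H^1(\partial A_0)\le\mathcal H^1(\partial A\cap D_*)+L(n_*)$. Adding,
\begin{equation}\label{eq:ends}
P(A)\ge\mathcal H^1(\partial A_0)+\Lambda V_1 .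
\end{equation}

\emph{Step 2: cutting the neck.} Let $\hat A=\pi^{-1}(A_0)\cap\{-1<\tilde x<1\}$. It is open, it lies in the compact set $\pi^{-1}(\overline{D_*})\cap\{|\tilde x|\le1\}$, and $|\hat A|=V_0$ because $\pi$ maps the strip $\{-1<\tilde x<1\}$ isometrically onto $\Sigma\setminus\{x=1\}$. The part of $\partial\hat A$ in the strip corresponds to a subset of $\partial A_0$, and the rest lies on the two lifts of the arc $\{x=1\}\cap\overline{D_*}$ in $\{\tilde x=\pm1\}$. By (P5) and Lemma~\ref{lem:cover}, $\sqrt{4\pi V_0}\le P(\hat A)\le\mathcal H^1(\partial A_0)+12\tau$. With \eqref{eq:ends},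
\begin{equation}\label{eq:neck}
P(A)\ge\sqrt{4\pi V_0}+\Lambda V_1-12\tau .
\end{equation}

\emph{Step 3: proof of {\rm(i)}.} The additive error $12\tau$ is a small relative error only when $a$ is bounded below. For $a\le a_1$, Lemma~\ref{lem:quotient} applies by Lemmas \ref{lem:surface}(iii) and \ref{lem:cover} and gives $P(A)\ge\sqrt{4\pi a}$. Let $a\ge a_1$. We claim that $\sqrt{4\pi V_0}+\Lambda V_1\ge\sqrt{4\pi a}$. If $V_1\ge4\pi/\Lambda^2$, then $\Lambda V_1\ge\sqrt{4\pi V_1}$, and the claim follows from $\sqrt{V_0}+\sqrt{V_1}\ge\sqrt a$. Otherwise $V_1<\pi/625<\pi/512=a_1/2$, so $V_0\ge a_1/2$; concavity gives $\sqrt{4\pi a}\le\sqrt{4\pi V_0}+\sqrt{\pi/V_0}\,V_1$ with $\sqrt{\pi/V_0}\le\sqrt{512}<\Lambda$. These two numerical inequalities are the reason for the choice $\Lambda=50$. Now \eqref{eq:neck} gives $P(A)\ge\sqrt{4\pi a}-12\tau\ge\big(1-12\tau/\sqrt{4\pi a_1}\big)\sqrt{4\pi a}$, and $12/\sqrt{4\pi a_1}=96/\pi<31$.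

\emph{Step 4: proof of {\rm(ii)}.} If $a\ge14$, then $V_0\le7$ by Lemma~\ref{lem:surface}(ii), so $V_1\ge a/2$ and \eqref{eq:ends} gives $P(A)\ge25a$. If $0<a\le14$, then (i) and $\eta<0.31$ give $P(A)\ge0.69\sqrt{4\pi/14}\;a\ge0.69\cdot0.9\,a\ge\frac25a$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $M=M_\tau=\Sigma_\tau\times\mathbb R^{m-2}$ and $\tilde M=\tilde\Sigma\times\mathbb R^{m-2}$. By Lemma~\ref{lem:surface}, $M$ is complete, has sectional curvature $\le0$ as a product of nonpositively curved factors, and is diffeomorphic to $S^1\times\mathbb R^{m-1}$.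

\subsection*{Isoperimetric bounds}
Apply Lemma~\ref{lem:product}(i) $m-2$ times, starting from $\tilde\Sigma$ with $\theta=1$ (Lemma~\ref{lem:cover}). This gives $P\ge I_m(|\cdot|)$ for smooth domains in $\tilde M$, and by Lemma~\ref{lem:approx} for bounded sets of finite perimeter. So Lemma~\ref{lem:quotient} applies to $\tilde M\to M$ with $x$ pulled back from $\Sigma$. Apply also both parts of Lemma~\ref{lem:product} $m-2$ times starting from $\Sigma$, with $\theta=1-\eta$ and $c=\frac25$ (Proposition~\ref{prop:iso}). Every smooth domain $\Omega\subset M$ of volume $v$ thus satisfies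
\[
P(\Omega)\ge I_m(v)\ \text{ if }v\le v_1=\omega_m(8m)^{-m},\qquad P(\Omega)\ge(1-\eta)I_m(v),\qquad P(\Omega)\ge\tfrac25v .
\]

\subsection*{The Sobolev constant}
Let $\chi:(0,\infty)\to[0,1]$ be continuous with $\chi=0$ on $(0,v_1/2]$ and $\chi=1$ on $[v_1,\infty)$, and let
\[
J(v)=\max\big\{(1-\eta\chi(v))I_m(v),\ \tfrac25v\big\}.
\]
Then $J$ is continuous and positive, and $P(\Omega)\ge J(|\Omega|)$: the first entry is at most $I_m(v)$ for $v\le v_1$ and equals $(1-\eta)I_m(v)$ for $v\ge v_1$. Put $v_-=v_1/2$ and $v_+=(5m)^m\omega_m$. The inequality $\frac25v\ge2I_m(v)$ is equivalent to $v^{1/m}\ge5m\,\omega_m^{1/m}$, that is, to $v\ge v_+$. So $J$ satisfies the three pointwise bounds of Lemma~\ref{lem:budget}, with $v_+/v_-=2(40m^2)^m$ independent of $\tau$.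

Both $p'$ and $\beta=\frac{m-p}{m(p-1)}$ are decreasing functions of $p$. Let $p_1'$ and $\beta_1$ be their values at $p_1$, and fix $\tau\in(0,\frac1{100})$ so small that
\[
\big((1-31\tau)^{-p_1'}-1\big)\big(2(40m^2)^m\big)^{\beta_1}\le\tfrac12 .
\]
For $p\in[p_1,m)$ the left side of \eqref{eq:budget} is then at most $\frac12$, and the right side is at least $\frac12$ because $p'>1$. Lemma~\ref{lem:budget} and Proposition~\ref{prop:criterion} give $C_M(p)=K(m,p)$ for all $p\in[p_1,m)$.

\subsection*{A ball with too little volume}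
By \eqref{eq:disc} the closed unit disc lies in the open set $\tilde D$, so by compactness the closed disc of radius $R$ about $0$ lies in $\tilde D$ for some $R\in(1,2)$. Hence $\overline{\mathbf B_R}\subset\tilde D\times\mathbb R^{m-2}$, and this is an open subset of $\tilde M$ that carries the Euclidean metric of $\mathbb R^m$. Let $\Pi:\tilde M\to M$ be the covering and $o=\Pi(0)$. A point of $B_R(o)$ is the endpoint of a path of length less than $R$ from $o$. Its lift from $0$ has the same length. If the lift left $\mathbf B_R$, its initial piece up to the first exit would be a path in $\overline{\mathbf B_R}$ from $0$ to the sphere of radius $R$, of length at least $R$. So $B_R(o)\subset\Pi(\mathbf B_R)$.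

Let $e_1$ be the unit vector in the $x$-direction and $U=\mathbf B_R\cap(\mathbf B_R+2e_1)$. This set is open and contains $e_1$ because $R>1$. For $\zeta\in U$, the point $\zeta-2e_1$ lies in $\mathbf B_R$ and has the same image under $\Pi$. It does not lie in $U$, for otherwise $\zeta$ and $\zeta-4e_1$ would both lie in $\mathbf B_R$, whose diameter is $2R<4$. Hence $\Pi(\mathbf B_R)=\Pi(\mathbf B_R\setminus U)$, and since a local isometry does not increase volume,
\[
\mathrm{vol}(B_R(o))\le\mathrm{vol}(\mathbf B_R)-\mathrm{vol}(U)<\mathrm{vol}(\mathbf B_R).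
\]
This proves Theorem~\ref{thm:main}. \qed

\section{The integrated comparison}\label{sec:integrated}

On $\mathbb R^m$, equality holds in \eqref{eq:sobolev} with $C=K(m,p)$ for the functions $(\lambda+|x|^{p'})^{1-m/p}$, $\lambda>0$ (Aubin, Talenti). We test \eqref{eq:sobolev} on $M$ with the same functions of the distance to $o$. Both sides can be expressed through one function of $\lambda$ and its derivative. This gives a differential inequality on $M$ that is an equation on $\mathbb R^m$, and the two functions are compared starting from $\lambda\to0$, where the test functions concentrate at $o$ and $M$ looks Euclidean.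

\begin{proof}[Proof of Theorem~\ref{thm:integrated}]
Let $d$ be the distance to $o$,
\[
\Phi(\lambda)=\frac1{m-1}\int_M(\lambda+d^{p'})^{1-m}\,d\mathrm{vol},
\]
and let $\Phi_0$ be the same quantity on $\mathbb R^m$. It is finite because $p'(m-1)>m$, and the substitution $x=\lambda^{1/p'}\xi$ gives $\Phi_0(\lambda)=\Phi_0(1)\lambda^{1-m+m/p'}=\Phi_0(1)\lambda^{1-m/p}$. From $(\lambda+d^{p'})^{1-m}=(m-1)p'\int_d^\infty r^{p'-1}(\lambda+r^{p'})^{-m}dr$ and Fubini's theorem,
\begin{equation}\label{eq:Phi}
\Phi(\lambda)=p'\int_0^\infty V(r)\,\frac{r^{p'-1}}{(\lambda+r^{p'})^m}\,dr,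
\end{equation}
and the same holds for $\Phi_0$ with $V(r)=\omega_mr^m$. So we must prove $\Phi\ge\Phi_0$. The integrands for two values of $\lambda$ have bounded ratio, so $\Phi$ is either infinite for all $\lambda$, and there is nothing to prove, or finite for all $\lambda$, which we now assume. Since $(\lambda+d^{p'})^{-m}\le\lambda_0^{-1}(\lambda_0+d^{p'})^{1-m}$ for $\lambda\ge\lambda_0>0$, dominated convergence shows that $\Phi$ is $C^1$ with $\Phi'=-\int_M(\lambda+d^{p'})^{-m}$.

\emph{The differential inequality.} Let $u=(\lambda+d^{p'})^{1-m/p}$. Since $p^*(1-\frac mp)=-m$, we have $\int u^{p^*}=-\Phi'$. From $|\nabla d|\le1$, $(\frac mp-1)p'=\frac{m-p}{p-1}$ and $p(p'-1)=p'$,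
\[
\int_M|\nabla u|^p\le\Big(\frac{m-p}{p-1}\Big)^p\int_Md^{p'}(\lambda+d^{p'})^{-m}=\Big(\frac{m-p}{p-1}\Big)^p\big[(m-1)\Phi+\lambda\Phi'\big],
\]
where we wrote $d^{p'}=(\lambda+d^{p'})-\lambda$. The functions $(u-\epsilon)_+$ are Lipschitz with compact support, so \eqref{eq:sobolev} applies to them by (D), and to $u$ by monotone convergence. With $p/p^*=1-p/m$ we obtain
\begin{equation}\label{eq:ode}
(-\Phi')^{1-p/m}+C_1\lambda(-\Phi')\le C_1(m-1)\Phi,\qquad C_1=\Big(K(m,p)\,\frac{m-p}{p-1}\Big)^p .
\end{equation}
On $\mathbb R^m$ the function $u$ is extremal and $|\nabla d|=1$, so $\Phi_0$ satisfies \eqref{eq:ode} with equality. It is here that sharpness is used: the constant $C_1$ is the same for $\Phi$ and $\Phi_0$.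

\emph{Behavior at $0$.} Given $\epsilon>0$, choose $\delta>0$ with $V(r)\ge(1-\epsilon)\omega_mr^m$ for $r<\delta$. By \eqref{eq:Phi},
\[
\Phi(\lambda)\ge(1-\epsilon)\Big(\Phi_0(\lambda)-p'\omega_m\int_\delta^\infty r^{m+p'-1-p'm}dr\Big),
\]
and the last integral converges because $p'(m-1)>m$. As $\Phi_0(\lambda)\to\infty$ for $\lambda\to0$, we get $\liminf_{\lambda\to0}\Phi/\Phi_0\ge1$.

\emph{Comparison.} Suppose $\Phi(\lambda_0)<\Phi_0(\lambda_0)$ and choose $q\in(0,1)$ with $\Phi(\lambda_0)<q\Phi_0(\lambda_0)$. Since $\Phi>q\Phi_0$ near $0$, there is a largest $\lambda_1\in(0,\lambda_0)$ with $\Phi(\lambda_1)=q\Phi_0(\lambda_1)$, and $\Phi<q\Phi_0$ on $(\lambda_1,\lambda_0]$. Hence $-\Phi'(\lambda_1)\ge-q\Phi_0'(\lambda_1)>0$. The function $\Theta(z)=z^{1-p/m}+C_1\lambda_1z$ is increasing, and $\Theta(qz)>q\Theta(z)$ for $z>0$ because $q^{1-p/m}>q$. At $\lambda_1$,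
\[
\Theta(-\Phi')\ge\Theta(-q\Phi_0')>q\,\Theta(-\Phi_0')=qC_1(m-1)\Phi_0=C_1(m-1)\Phi\ge\Theta(-\Phi'),
\]
a contradiction. So $\Phi\ge\Phi_0$.

\emph{Large radii.} If $\limsup_{R\to\infty}V(R)/(\omega_mR^m)<1$, there are $\epsilon,r_0>0$ with $V(r)\le(1-\epsilon)\omega_mr^m$ for $r\ge r_0$. Splitting \eqref{eq:Phi} at $r_0$ gives $\Phi(\lambda)\le(1-\epsilon)\Phi_0(\lambda)+V(r_0)r_0^{p'}\lambda^{-m}$. With $\Phi\ge\Phi_0$ this yields $\epsilon\,\Phi_0(1)\lambda^{1-m/p}\le V(r_0)r_0^{p'}\lambda^{-m}$ for all $\lambda>0$, which fails for large $\lambda$ because $1-\frac mp>-m$.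
\end{proof}

\begin{thebibliography}{9}

\bibitem{GDT} \emph{Global divergence theorems in nonlinear PDEs and geometry}, \texttt{https://www.sbm.org.br/docs/ensaios-volumes/em\_26.pdf}.

\bibitem{Gray} Gray, Michigan Math. J. \textbf{20} (1973).

\end{thebibliography}
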